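# Hyperbolic groups and property $(\mathbf T_{[\mathcal H]})$: uniformly bounded representations with slowly decaying coefficients

## 1. Representations with coefficients $e^{-\varepsilon\rho}$

Throughout, $G$ is an infinite (finitely generated, Gromov) hyperbolic group with a fixed finite symmetric generating set, $d$ is the word metric, and $|g|=d(e,g)$.

**Theorem A.** There are $C<\infty$, a function $\rho:G\times G\to[0,\infty)$ with $d(x,y)\le\rho(x,y)\le C(d(x,y)+1)$, and for every $\varepsilon\in(0,1]$ a representation $\pi_\varepsilon$ of $G$ on a Hilbert space $\mathfrak h_\varepsilon$ such that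

1. $\sup_g\|\pi_\varepsilon(g)\|\le C$, with $C$ independent of $\varepsilon$;
2. there are $\xi_\varepsilon,\eta_\varepsilon\in\mathfrak h_\varepsilon$ of norm $\le C$ with $\inf_\varepsilon\|\xi_\varepsilon\|>0$, $\langle\pi_\varepsilon(g)\xi_\varepsilon,\eta_\varepsilon\rangle=e^{-\varepsilon\rho(e,g)}$, and $\|\pi_\varepsilon(g)\xi_\varepsilon-\xi_\varepsilon\|\to0$ as $\varepsilon\to0$ for each $g$;
3. for every infinite subgroup $\Gamma\le G$, $\pi_\varepsilon|_\Gamma$ has no nonzero invariant vector.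

**Corollary.** (i) A subgroup of a hyperbolic group (in particular a hyperbolic group) has $(\mathbf T_{[\mathcal H]})$ if and only if it is finite. (ii) If a locally compact group $\Lambda$ has $(\mathbf T_{[\mathcal H]})$, every continuous homomorphism from $\Lambda$ to a (discrete) hyperbolic group has finite image.

**Theorem B.** $G$ has a uniformly bounded representation $\pi_0$ on a Hilbert space with a 1-cocycle $Z$ such that $C^{-1}|g|\le\|Z(g)\|^2\le C(|g|+1)$. So every hyperbolic group has a metrically proper uniformly Lipschitz affine action on a Hilbert space.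

The question behind this is posed in "Rigidity theorems for universal and symplectic universal lattices": is there an infinite hyperbolic group with property $(\mathbf T_{[\mathcal H]})$? The Corollary answers: no.

Read Theorem A as follows. Part 2 says that $\xi_\varepsilon$ is nearly fixed by any given finite set once $\varepsilon$ is small. Part 3 says that nothing is exactly fixed by an infinite subgroup. These two statements together violate a property of type (T). The burden is in part 1: the operators are not unitary, but their norms are bounded by one constant for all $g$ and all $\varepsilon$. This uniformity lets us put all the $\pi_\varepsilon$ into one direct sum.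

## 2. Almost invariant vectors for uniformly bounded representations

**Definition.** $[\mathcal H]$ is the class of Banach spaces whose norm is equivalent to a Hilbert space norm. A locally compact group $\Lambda$ has property $(\mathbf T_{[\mathcal H]})$ if every continuous isometric linear representation $\sigma$ of $\Lambda$ on a space $B\in[\mathcal H]$ that almost has invariant vectors has a nonzero invariant vector. Here $\sigma$ almost has invariant vectors if for every compact $S\subseteq\Lambda$ and $\varepsilon>0$ there is a unit vector $\xi$ with $\sup_{s\in S}\|\sigma(s)\xi-\xi\|<\varepsilon$.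

A representation $\sigma$ on a Hilbert space is *uniformly bounded* if $\sup_g\|\sigma(g)\|<\infty$. For example, if $U$ is unitary and $S$ is an invertible operator, then $\sigma(g)=SU(g)S^{-1}$ satisfies $\|\sigma(g)\|\le\|S\|\|S^{-1}\|$.

Property $(\mathbf T_{[\mathcal H]})$ is the same as: *every continuous uniformly bounded representation on a Hilbert space which almost has invariant vectors has a nonzero invariant vector.* Indeed, if $\sigma$ is isometric on $B\in[\mathcal H]$ and $|\cdot|$ is a Hilbert norm with $c^{-1}|v|\le\|v\|\le c|v|$, then $|\sigma(g)v|\le c^2|v|$. Conversely, if $\sigma$ is uniformly bounded by $K$ on $(\mathfrak H,|\cdot|)$, then $\|v\|'=\sup_g|\sigma(g)v|$ is an invariant norm with $|v|\le\|v\|'\le K|v|$. Continuity, existence of invariant vectors and existence of almost invariant vectors do not change when the norm is replaced by an equivalent one. For a discrete group the compact sets are the finite sets and every representation is continuous.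

Here is the simplest infinite case. Let $\mathbb Z$ act on $\ell^2(\mathbb Z)$ by translation, and let $\xi_N=N^{-1/2}1_{\{1,\dots,N\}}$. Then $\|\sigma(s)\xi_N-\xi_N\|^2=2|s|/N$ for $|s|\le N$, so there are almost invariant vectors. An invariant vector is a constant function in $\ell^2(\mathbb Z)$, hence zero. So $\mathbb Z$ fails $(\mathbf T_{[\mathcal H]})$, already with a unitary representation.

For general hyperbolic groups unitary representations cannot suffice. Shalom's results say that certain higher rank lattices, for example $\mathrm{SL}_m(\mathbb Z)$ with $m\ge3$, have $(\mathbf T_{[\mathcal H]})$, whereas lattices in rank one simple algebraic groups fail it; in particular, lattices in $\mathrm{Sp}_{m,1}$, $m\ge2$, have Kazhdan's property (T) and fail $(\mathbf T_{[\mathcal H]})$. Cocompact lattices in $\mathrm{Sp}_{m,1}$ are hyperbolic by the Švarc–Milnor lemma. For those groups, (T) says that every unitary representation with almost invariant vectors has invariant ones, so the representation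 in a proof of the Corollary has to be non-unitary.

**Proof of the Corollary from Theorem A.** The purpose is to reduce everything to one group $G$ and one family $\pi_\varepsilon$.

Let $\Gamma$ be finite. If $\sigma$ almost has invariant vectors, take a unit vector $\xi$ with $\|\sigma(s)\xi-\xi\|<\frac12$ for all $s\in\Gamma$. The average $|\Gamma|^{-1}\sum_s\sigma(s)\xi$ is invariant and at distance $<\frac12$ from $\xi$, so it is nonzero. Thus finite groups have the property; this also settles the case of a finite ambient hyperbolic group in (i), and in (ii) that case is trivial.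

Let the ambient hyperbolic group be infinite, and call it $G$. Put $\pi=\bigoplus_{k\ge1}\pi_{1/k}$. By part 1 it is uniformly bounded. By part 2, for a finite set $S$ the unit vectors $\xi_{1/k}/\|\xi_{1/k}\|$ are moved by each $s\in S$ by an amount tending to $0$, since $\inf_k\|\xi_{1/k}\|>0$. By part 3 no nonzero vector of any summand, hence no nonzero vector of $\pi$, is invariant under an infinite subgroup. For (i), restrict $\pi$ to an infinite subgroup $\Gamma\le G$: it almost has invariant vectors and has no nonzero invariant one. For (ii), suppose a continuous homomorphism $\Lambda\to G$ has infinite image. The composition of $\pi$ with it is continuous because $G$ is discrete, compact sets have finite image, so almost invariant vectors exist; an invariant vector would be invariant under the infinite image. This contradicts $(\mathbf T_{[\mathcal H]})$ for $\Lambda$. $\square$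

For Theorem B recall: a *1-cocycle* for $\pi_0$ is a map $Z$ with $Z(gh)=\pi_0(g)Z(h)+Z(g)$. Then $v\mapsto\pi_0(g)v+Z(g)$ is an affine action; it is uniformly Lipschitz if $\pi_0$ is uniformly bounded, and metrically proper if $\|Z(g)\|\to\infty$ as $|g|\to\infty$. Example: $\mathbb Z$ acting on $\mathbb C$ by translations, $\pi_0$ trivial, $Z(g)=g$.

## 3. Gromov products

**Definition.** $(x|y)_w=\frac12\big(d(x,w)+d(y,w)-d(x,y)\big)$. The group is hyperbolic if for some $\delta$
$$(x|z)_w\ge\min\{(x|y)_w,(y|z)_w\}-\delta\qquad\text{for all }x,y,z,w\in G.$$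

We fix an integer $\delta\ge1$ with this property, and put $L=1000\delta$. Write $B(x,r)$, $S(x,r)$ for balls and spheres in $G$ and $V(r)=|B(e,r)|$; geodesics are vertex paths in the Cayley graph. In a tree $(x|y)_w$ is the distance from $w$ to the geodesic $[x,y]$, and $0$ could serve as hyperbolicity constant; free groups are the model. The group $\mathbb Z\times\mathbb Z/2$ is hyperbolic, since it is quasi-isometric to $\mathbb Z$; it will be a useful warning.

These are the only geometric tools.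

$$(x|y)_w+(w|y)_x=d(x,w).\tag{1}$$
$$0\le(x|y)_w\le\min(d(x,w),d(y,w)),\ \text{ and }(x|y)_w\text{ is 1-Lipschitz in each variable.}\tag{2}$$
$$\text{If }(x|z)_w\le t\text{ and }(y|z)_w>t+\delta,\text{ then }(x|y)_w\le t+\delta.\tag{3}$$
$$\text{If }(p|y)_q\le t,\ \text{every geodesic from }p\text{ to }y\text{ contains }w\text{ with }d(q,w)\le t+3\delta.\tag{4}$$
$$(x|y)_c=0\text{ if }c\text{ lies on a geodesic from }x\text{ to }y.\tag{5}$$

Facts (1), (2), (5) follow from the definition and the triangle inequality. For (3): $t\ge(x|z)_w\ge\min\{(x|y)_w,(y|z)_w\}-\delta$ and the second entry exceeds $t+\delta$, so the first is at most $t+\delta$. For (4), take $w$ on the geodesic with $d(p,w)=\lfloor(q|y)_p\rfloor$. Since $(y|w)_p=d(p,w)$, we get $(q|w)_p\ge d(p,w)-\delta$, so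
$$d(q,w)=d(p,q)+d(p,w)-2(q|w)_p\le d(p,q)-d(p,w)+2\delta\le d(p,q)-(q|y)_p+1+2\delta=(p|y)_q+1+2\delta\le t+3\delta .$$

Use (3) as an exclusion rule: if $y$ and $z$ lie in the same direction from $w$ and $x$ does not lie in the direction of $z$, then $x$ does not lie in the direction of $y$; the price is $\delta$.

The letter $C$ denotes constants depending only on $G$, the generators, $\delta$ and, once it is fixed in Section 9, on an integer $n$. They never depend on $\varepsilon\in[0,1]$, on points or on functions, and may change from line to line. $O(X)$ is a quantity of absolute value $\le CX$. For $f:G\to\mathbb C$ finitely supported and $h:G\to\mathbb C$ write $f(h)=\sum_xf(x)h(x)$, and $(gf)(x)=f(g^{-1}x)$.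

## 4. Free groups: moving the base point in a tree

Let $G=F_k$ with its standard generators, so that the Cayley graph is a $2k$-regular tree. For $\varepsilon\in[0,1]$ put $\omega_q(x)=e^{-\varepsilon d(q,x)}$. For an oriented edge $a=(q,z)$ let $b_a(x)=1$ if $z\in[q,x]$ and $0$ otherwise. For a base point $o$ let $\mathfrak A_o$ be the set of edges pointing away from $o$, i.e. $b_a(o)=0$, and put
$$P_o(f)^2=\|f\|_{\ell^2}^2+\sum_{a=(q,z)\in\mathfrak A_o}|f(b_a\omega_q)|^2 .$$
Since $P_{go}(gf)=P_o(f)$, moving $f$ by a group element is the same as moving the base point. So we compare $P_w$ with $P_o$. The edges of $\mathfrak A_w\setminus\mathfrak A_o$ are those on $[w,o]$, oriented towards $o$.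

For $c\in[o,w]$ let $\psi_c(x)=0$ if $c\neq o$ and $[c,x]$ starts with the first edge of $[c,o]$, and $\psi_c(x)=1$ otherwise. Let $\theta(c)=f(\psi_c\omega_c)$. Then $\psi_o=1$ and $\theta(o)=f(\omega_o)$. For $c\ne o$, $\psi_c$ is the indicator of $\{c\}$ plus the sum of $b_{(c,u)}$ over the $2k-1$ neighbors $u$ of $c$ off $[c,o]$, and all these edges lie in $\mathfrak A_o$. Hence $\sum_{c\ne o}|\theta(c)|^2\le2k\,P_o(f)^2$.

Let $q\in[o,w]$, $D=d(q,o)\ge1$, $c_0=q,c_1,\dots,c_D=o$ the geodesic, $a=(q,c_1)$. Then $b_a=1-\psi_q=\sum_{j=0}^{D-1}\chi_j$ with $\chi_j=\psi_{c_{j+1}}-\psi_{c_j}$, the indicator of those $x$ for which $[q,x]$ leaves $[q,o]$ exactly at $c_{j+1}$. On $\{\chi_j=1\}$ we have $d(q,x)=j+1+d(c_{j+1},x)$, and on $\{\psi_{c_j}=1\}$ we have $d(c_{j+1},x)=1+d(c_j,x)$. So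
$$f(\chi_j\omega_q)=e^{-\varepsilon(j+1)}\big(\theta(c_{j+1})-e^{-\varepsilon}\theta(c_j)\big),$$
and summing over $j$,
$$f(b_a\omega_q)=e^{-\varepsilon D}f(\omega_o)-e^{-2\varepsilon}\theta(q)+(1-e^{-2\varepsilon})\sum_{j=1}^{D-1}e^{-\varepsilon j}\theta(c_j).\tag{6}$$

Now let $\varepsilon\in(0,1]$ and let $q$ run over $[o,w]\setminus\{o\}$. The last sum in (6) is a convolution with a kernel of $\ell^1$-norm $\le2\varepsilon\sum_{j\ge1}e^{-\varepsilon j}\le2$, so Young's inequality $\|u*v\|_{\ell^2}\le\|u\|_{\ell^1}\|v\|_{\ell^2}$ applies, and $\sum_{i\ge1}e^{-2\varepsilon i}\le\frac1{2\varepsilon}$. This gives $P_w(f)^2\le C(P_o(f)^2+\varepsilon^{-1}|f(\omega_o)|^2)$. Taking $q=w\neq o$ in (6) and adding $\theta(w)=f(\psi_w\omega_w)$,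
$$f(\omega_w)=e^{-\varepsilon D}f(\omega_o)+(1-e^{-2\varepsilon})\sum_{j=0}^{D-1}e^{-\varepsilon j}\theta(c_j),$$
so by Cauchy–Schwarz $|f(\omega_w)|^2\le C(|f(\omega_o)|^2+\varepsilon P_o(f)^2)$. Therefore $N_o(f)^2=|f(\omega_o)|^2+\varepsilon P_o(f)^2$ satisfies $N_w\le CN_o$ with $C$ independent of $\varepsilon,o,w$. This is a uniformly bounded action of $G$ on the completion of the finitely supported functions, and the functional $f\mapsto f(\omega_e)$ of norm $\le1$ gives the coefficient $e^{-\varepsilon d(e,g)}$.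

For $\varepsilon=0$ and $\sum f=0$ the situation is even simpler: reversing an edge replaces $f(b_a)$ by $f(1-b_a)=-f(b_a)$, so $P_w=P_o$ exactly, and $P_e(\delta_g-\delta_e)^2=2+|g|$ for $g\ne e$.

## 5. Three obstructions beyond trees

Try to repeat Section 4 in a hyperbolic group. Take functions $b_{(q,z)}$ that say "$x$ is seen from $q$ in direction $z$", and cut along a geodesic from $q$ to $o$. In the tree we used $d(q,x)=d(q,c)+d(c,x)$ for $x$ branching off at $c$. Now this holds only up to an error function $\mathrm{err}(x)$, bounded by $C$. So comparing $f(\chi\omega_q)$ with $e^{-\varepsilon d(q,c)}f(\chi\omega_c)$ leaves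
$$e^{-\varepsilon d(q,c)}f\big(\chi\,\omega_c\,(e^{-\varepsilon\,\mathrm{err}}-1)\big).$$
The function in parentheses is $O(\varepsilon)$ pointwise, but this is useless by itself: $|f(k)|\le\|k\|_\infty\|f\|_{\ell^1}$, and $P_o$ does not control $\|f\|_{\ell^1}$. Already in $\mathbb Z$ with $\varepsilon=0$, $f=\sum_{i=1}^N(-1)^i\delta_i$ has $\|f\|_{\ell^1}=N$, while from $o=0$ all sums $f(1_{\{x>q\}})$, $0\le q<N$, lie in $\{0,\pm1\}$ and the other functionals vanish, so $P_o(f)^2\le2N$. This is the exact point where the tree argument stops: *the error functions themselves have to be among the test functions of the norm.*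

So we need, at each atom $a=(q,z)$, a space of test functions on the region in front of $a$ which contains everything that observers behind $a$ can see. One would hope for finite dimension, because an observer far behind should matter only through bounded data near $q$. Two more difficulties arise.

The word metric is not smooth enough. In $\mathbb Z\times\mathbb Z/2$ with the obvious generators, let $p=(0,0)$, $p'=(0,1)$, $x=(m,0)$, $x'=(m,1)$ with $m>0$. Then
$$d(p,x)-d(p',x)-d(p,x')+d(p',x')=m-(m+1)-(m+1)+m=-2,$$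
although $(x|x')_p=m$ is as large as we please. So $d(p,\cdot)-d(p',\cdot)$ does not become nearly constant on sets that are far away and look small from $p$. We shall replace $d$ by a function $\rho$ for which it does.

The other difficulty is algebraic. In the computation the functions get multiplied, and exponentiated, because of $e^{-\varepsilon\,\mathrm{err}}$. A finite-dimensional space of functions, or polynomials of bounded degree in finitely many functions, is not preserved by such multiplications.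

The way out has two parts. First, construct the direction functions and $\rho$ by a Markov chain whose rule depends only on local data. Then the functions seen from behind, restricted to the front, span an exactly finite-dimensional space, with coordinates $S_a=(g_1,\dots,g_m)$. Second, use as test functions all $H(S_a)$ with $H$ in a *Bergman space* on a polydisc. This is a Hilbert space, and multiplication by bounded holomorphic functions is harmless. When an atom $a'$ lies far in front of $a$, the coordinates $S_a$ are nearly constant in front of $a'$. So $S_a=A(S_{a'})$ with an affine map $A$ that maps the whole polydisc into a smaller polydisc, where the Bergman norm controls sup norms. Thus passing from $a$ to $a'$ turns "Bergman norm $\le1$" into "sup norm $\le C$", and the products to be formed afterwards cost only constants.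

## 6. A random path towards a point

**Definition.** For $d(p,y)>L$ let $k\ge1$ be the integer with $kL<d(p,y)\le(k+1)L$, and
$$T_p(y)=\{y':\ d(p,y')=kL,\ d(y,y')\le d(p,y)-kL+4\delta\}.$$
The *$p$-path* from $x$ is the Markov chain $y_0=x$, $y_{i+1}$ uniform in $T_p(y_i)$, stopped as soon as $d(p,y_i)\le L$. Let $\varphi_p(x)$ be the law of the stopping point, and $\varphi_p^u(x)=\varphi_p(x)(u)$.

A geodesic from $y$ to $p$ meets $T_p(y)$, so $T_p(y)\ne\emptyset$; also $|T_p(y)|\le V_0:=V(L+4\delta)$, and for $y'\in T_p(y)$ we have $(p|y)_{y'}=\frac12(kL+d(y,y')-d(p,y))\le2\delta$. After the first step the levels $d(p,y_i)$ are multiples of $L$ and decrease by $L$. So $\varphi_p(x)=\delta_x$ if $d(p,x)\le L$, and otherwise $\varphi_p(x)$ is a probability on $S(p,L)$. Everything is equivariant: $\varphi_{gp}(gx)=g_*\varphi_p(x)$.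

In $\mathbb Z$, from $y>0$ the only target for $p=0$ is $kL$, since $-kL$ is too far from $y$. So $\varphi_0(x)=\delta_x$ for $|x|\le L$ and $\varphi_0(x)=\delta_{\pm L}$, with the sign of $x$, otherwise.

**Lemma 1.** Along a $p$-path from $x$, $(p|x)_{y_i}\le3\delta$ for all $i$.

*Proof.* The purpose is to show that the path, although random, stays near geodesics. For $i=0$ the product is $0$, for $i=1$ it is $\le2\delta$. Let $i\ge1$ and $(p|x)_{y_i}\le3\delta$. Then $d(y_i,y_{i+1})\ge L$ and, by (1), $(p|y_{i+1})_{y_i}=d(y_i,y_{i+1})-(p|y_i)_{y_{i+1}}\ge L-2\delta$. By (3), $(x|y_{i+1})_{y_i}\le4\delta$, so by (1) $(x|y_i)_{y_{i+1}}\ge L-4\delta$. As $(p|y_i)_{y_{i+1}}\le2\delta$, (3) gives $(p|x)_{y_{i+1}}\le3\delta$. $\square$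

**Lemma 2.** With $\lambda=(1-1/V_0)^{1/L}\in(0,1)$: $\ \|\varphi_p(x)-\varphi_p(x')\|_1\le C\lambda^{(x|x')_p}$.

*Proof.* The purpose is exponential mixing: paths from $x$ and $x'$ coalesce with probability at least $1/V_0$ at each level they share. Let $K=\lfloor(x|x')_p/L\rfloor$. If $K\le1$, the left side is $\le2$ and $(x|x')_p<2L$, so $C=2\lambda^{-2L}$ works.

Let $K\ge2$. As $d(p,x),d(p,x')\ge KL$, both paths visit every level $d(p,\cdot)=kL$, $1\le k\le K$. Let $\mu_k,\mu_k'$ be the laws there, and $y\in\operatorname{supp}\mu_k$, $y'\in\operatorname{supp}\mu_k'$. By Lemma 1 and (1), $(x|y)_p=kL-(p|x)_y\ge kL-3\delta$, likewise $(x'|y')_p\ge kL-3\delta$, and $(x|x')_p\ge KL\ge kL$; hence $(y|y')_p\ge kL-5\delta$. For $k\ge2$ let $z$ be on a geodesic from $p$ to $y$ with $d(p,z)=(k-1)L$. Then $d(y,z)=L$, so $z\in T_p(y)$. Moreover $(y'|z)_p\ge\min\{(y'|y)_p,(y|z)_p\}-\delta\ge(k-1)L-\delta$, since $(y|z)_p=(k-1)L$. So $d(y',z)=kL+(k-1)L-2(y'|z)_p\le L+2\delta$ and $z\in T_p(y')$. Hence the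 uniform laws $U_y,U_{y'}$ on $T_p(y),T_p(y')$ both have mass $\ge1/V_0$ at $z$, and $\|U_y-U_{y'}\|_1\le2(1-1/V_0)$.

Let $\mu,\nu$ be the positive and negative parts of $\mu_k-\mu_k'$. They have the same mass $M=\frac12\|\mu_k-\mu_k'\|_1$ and live on $\operatorname{supp}\mu_k$, $\operatorname{supp}\mu_k'$ respectively. If $M>0$,
$$\mu_{k-1}-\mu_{k-1}'=\frac1M\sum_{y,y'}\mu(y)\nu(y')(U_y-U_{y'}),$$
so $\|\mu_{k-1}-\mu'_{k-1}\|_1\le2M(1-1/V_0)=(1-1/V_0)\|\mu_k-\mu_k'\|_1$; for $M=0$ this is trivial. Since $\mu_1=\varphi_p(x)$, $\mu_1'=\varphi_p(x')$, iteration gives $\|\varphi_p(x)-\varphi_p(x')\|_1\le2(1-1/V_0)^{K-1}=2\lambda^{(K-1)L}\le C\lambda^{(x|x')_p}$, because $(K-1)L\ge(x|x')_p-2L$. $\square$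

From Lemma 1 and (1) we record:
$$u\in\operatorname{supp}\varphi_s(x)\ \Rightarrow\ u=x,\ \text{ or }\ d(s,u)=L,\ (s|x)_u\le3\delta,\ (x|u)_s\ge L-3\delta.\tag{7}$$

## 7. The smoothed distance $\rho$

**Definition.** Let $k_s(z,z')=1$ if $(z|z')_s\le10\delta$ and $0$ otherwise, and
$$\beta_s(p,x)=\sum_{z,z'}\varphi_s(p)(z)\,k_s(z,z')\,\varphi_s(x)(z')\in[0,1],\qquad\rho(p,x)=\sum_{s\in G}\beta_s(p,x).$$

So $\rho$ counts, with weights, the points $s$ from which $p$ and $x$ lie in different directions. In $\mathbb Z$: $\beta_s(p,x)=1$ if $s$ lies in the interval between $p$ and $x$ or within $10\delta$ of it, and $0$ otherwise. So $\rho(p,x)=d(p,x)+1+20\delta$.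

In general,
$$\beta_s(p,x)=1\text{ if }(p|x)_s\le8\delta,\qquad\beta_s(p,x)=0\text{ if }(p|x)_s>12\delta.\tag{8}$$
Let $z\in\operatorname{supp}\varphi_s(p)$, $z'\in\operatorname{supp}\varphi_s(x)$. By (7) either $z=p$ or $(p|z)_s\ge L-3\delta$, and similarly for $z'$. If $(p|x)_s\le8\delta$, then (3) gives $(z|x)_s\le9\delta$ and then $(z|z')_s\le10\delta$. If $(z|z')_s\le10\delta$, then (3) gives $(p|z')_s\le11\delta$ and then $(p|x)_s\le12\delta$. This proves (8).

By (8) and (4), if $\beta_s(p,x)\ne0$ then $s$ is within $15\delta$ of *any* geodesic from $p$ to $x$. All $d(p,x)+1$ points of such a geodesic satisfy $(p|x)_s=0$. So $\rho$ is finite, symmetric, $G$-invariant, and $d(p,x)\le\rho(p,x)\le C(d(p,x)+1)$.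

**Lemma 3.**
(a) $|\rho(p,x)-\rho(p',x)|\le C\,d(p,p')$.
(b) If $(p|x)_q\le50\delta$, then $|\rho(p,x)-\rho(p,q)-\rho(q,x)|\le C$.
(c) There is $\lambda_1\in[\lambda,1)$ such that for $d(p,p')\le D$: $\ |\rho(p,x)-\rho(p',x)-\rho(p,x')+\rho(p',x')|\le C_D\lambda_1^{(x|x')_p}$.

*Proof.* Part (c) is what fails for the word metric; (b) replaces additivity along geodesics.

(a) It suffices to treat $d(p,p')=1$ and then to sum along a geodesic from $p$ to $p'$. By Lemma 2 the $s$-term of the difference is at most $\|\varphi_s(p)-\varphi_s(p')\|_1\le C\lambda^{(p|p')_s}\le C\lambda^{d(p,s)-1}$. It vanishes unless $s$ is within $15\delta$ of a fixed geodesic from $p$ or from $p'$ to $x$. If such an $s$, close to the point $m$, has $d(p,s)=i$, then the distance from $m$ to the beginning of the geodesic lies within $15\delta+1$ of $i$; so at most $C$ such $s$ have $d(p,s)=i$. Sum over $i$.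

(c) Let $m=(x|x')_p$. The $s$-term is $\sum_{z,z'}(\varphi_s(p)-\varphi_s(p'))(z)\,k_s(z,z')\,(\varphi_s(x)-\varphi_s(x'))(z')$, at most $\|\varphi_s(p)-\varphi_s(p')\|_1\|\varphi_s(x)-\varphi_s(x')\|_1$. Since $(p|p')_s\ge d(p,s)-D$ and, by (2), $(x|x')_s\ge\max(0,m-d(p,s))$, Lemma 2 bounds it by $C\lambda^{-D}\lambda^{\max(m,d(p,s))}$. Relevant $s$ are within $15\delta$ of one of four geodesics (from $p$ or $p'$ to $x$ or $x'$), so at most $C_D$ of them have $d(p,s)=i$. Finally $\sum_{i\ge0}\lambda^{\max(m,i)}\le(m+1)\lambda^m+C\lambda^m\le C\lambda_1^m$ for any fixed $\lambda_1\in(\lambda,1)$.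

(b) By (4) there is $w$ on a geodesic from $p$ to $x$ with $d(q,w)\le53\delta$. By (a) and symmetry of $\rho$ we may replace $q$ by $w$. If one of $\beta_s(p,x)$, $\beta_s(p,w)$, $\beta_s(w,x)$ is nonzero, $s$ is within $15\delta$ of some $m$ on this geodesic; choose one. Suppose $m$ is between $p$ and $w$, and let $j=d(m,w)$. For each $j$ there are at most $V(15\delta)$ such $s$. Since $w$ lies between $m$ and $x$, $(x|w)_m=j$, so $(x|w)_s\ge j-15\delta$. Hence $|\beta_s(p,x)-\beta_s(p,w)|\le\|\varphi_s(x)-\varphi_s(w)\|_1\le C\lambda^{j-15\delta}$, and by (8) $\beta_s(w,x)\ne0$ forces $j-15\delta\le12\delta$. So over these $s$ the sum of $|\beta_s(p,x)-\beta_s(p,w)|+\beta_s(w,x)$ is $\le C$. The case of $m$ between $w$ and $x$ is symmetric, with the roles of $p$ and $x$ exchanged. $\square$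

## 8. Atoms, and what is seen from behind them

**Definition.** An *atom* is a pair $a=(q,z)$ with $d(q,z)=L$. The group acts freely on the set $\mathfrak A$ of atoms, with finitely many orbits. Put $b_a=\varphi_q^z$ and
$$F(a)=\{x:(x|z)_q\ge100\delta\},\qquad Bk_i(a)=\{p:(p|z)_q\le t_i\},\quad(t_0,t_1,t_2)=(10\delta,15\delta,20\delta).$$

$F(a)$ is the region in front of $a$, and $Bk_0(a)\subset Bk_1(a)\subset Bk_2(a)$ are regions behind it; each $Bk_i(a)$ contains $q$. By (7) and the definition of $\varphi_q$,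
$$\operatorname{supp}b_a\subset\{x:(x|z)_q\ge L-3\delta\}\subset F(a),\qquad\sum_{z\in S(q,L)}b_{(q,z)}(x)=\begin{cases}1&d(q,x)\ge L,\\0&d(q,x)<L,\end{cases}\tag{9}$$
and by (3)
$$p\in Bk_2(a),\ x\in F(a)\ \Rightarrow\ (p|x)_q\le21\delta.\tag{10}$$

Let $D_{p,q}(x)=\rho(p,x)-\rho(q,x)$. Let $\mathcal G_a$ be the span of the following functions on $G$: the constant $1$; $\varphi_r^u$ with $r\in Bk_2(a)$, $u\in B(r,L)$; $D_{p,q}$ with $p\in Bk_1(a)$. Let $\mathcal L_a=\mathcal G_a|_{F(a)}$.

In $\mathbb Z$, for $a=(q,q+L)$: $b_a=1_{\{x\ge q+L\}}$, $F(a)=\{x\ge q+100\delta\}$, $Bk_i(a)=\{p\le q+t_i\}$. On $F(a)$ the function $D_{p,q}$ is the constant $q-p$, and the $\varphi_r^u$ are $1_{\{x=u\}}$ ($u<r+L$) or $1_{\{x\ge r+L\}}$, or zero there. So $\mathcal L_a$ consists of all functions on $F(a)$ that are constant on $\{x\ge q+L+20\delta\}$, and $\dim\mathcal L_a=920\delta+1$.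

**Proposition 4.** $\dim\mathcal L_a<\infty$.

*Proof.* Fix $a=(q,z)$.

**Step 1: germs.** This step defines the bounded data through which a far observer $r$ acts. The *germ* of $r\in G$ is the pair consisting of the function $d(r,\cdot)-d(r,q)$ on $B(q,2L)$ and of $d(r,q)\bmod L$. There are finitely many germs. Let $\ell(r)=L\max(1,\lceil d(r,q)/L\rceil)\ge d(r,q)$. The number $\ell(r)-d(r,q)\in[0,L]$ depends only on the germ: it is $L$ if $r=q$, and otherwise the residue of $-d(r,q)$ modulo $L$; and the germ detects whether $r=q$, because if $r\ne q$ some neighbor of $q$ is closer to $r$ than $q$ is.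

Let $\Phi^r(x)$ be the law of the first point $y_\tau$ of the $r$-path from $x$ with $d(r,y_\tau)\le\ell(r)$. As $\ell(r)\ge L$, this happens no later than the final stop, and the strong Markov property gives
$$\varphi_r(x)=\sum_y\Phi^r(x)(y)\,\varphi_r(y).\tag{11}$$

**Step 2: a claim.** The purpose is to show that the path up to time $\tau$ knows only the germ. *Let $X,\mathcal R\subset G$ satisfy $(r|x)_q\le21\delta$ for all $r\in\mathcal R$, $x\in X$. Then for such $r,x$ the law $\Phi^r(x)$ is supported in $B(q,2L)$ and depends on $r$ only through its germ.*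

Let $y$ be a point of an $r$-path from $x$ with $d(r,y)\ge d(r,q)$. By Lemma 1 and (1), $(x|y)_r\ge d(r,y)-3\delta\ge d(r,q)-3\delta$, and $(x|q)_r=d(r,q)-(r|x)_q\ge d(r,q)-21\delta$. So $(q|y)_r\ge d(r,q)-22\delta$, i.e. $(r|y)_q\le22\delta$.

For the support, use $d(q,y)=2(r|y)_q+d(r,y)-d(r,q)$. If $\tau=0$, then $d(q,x)\le42\delta+\ell(r)-d(r,q)\le42\delta+L$. If $\tau>0$, then $d(r,y_\tau)=\ell(r)$, because $\ell(r)$ is a multiple of $L$ below $d(r,x)$, and all positive-time levels are multiples of $L$, decreasing by steps of $L$ from the largest one below $d(r,x)$. So $d(q,y_\tau)\le44\delta+L$. Both are $\le2L$.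

Now let $r,r'\in\mathcal R$ have the same germ, and let $y$ be $x$ or a point reached before stopping by both paths. Before stopping, $d(r,y)>\ell(r)\ge d(r,q)$, and the same for $r'$. So $(r|y)_q,(r'|y)_q\le22\delta$; for $y=x$ this holds by hypothesis. For $y'\in B(y,L+4\delta)$ we get from (2) that $(r|y')_q\le L+26\delta$, so by (4) a geodesic from $r$ to $y'$ contains a point of $B(q,L+29\delta)\subset B(q,2L)$. Hence, with the triangle inequality,
$$d(r,y')-d(r,q)=\min_{w\in B(q,2L)}\big[d(r,w)-d(r,q)+d(w,y')\big],$$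
and the same for $r'$. The right side depends only on the germ. So $d(r,\cdot)-d(r,q)=d(r',\cdot)-d(r',q)$ on $B(y,L+4\delta)$. As $\ell(r)-d(r,q)=\ell(r')-d(r',q)$, the stopping rules agree at $y$ and on $B(y,L+4\delta)$. If $y$ is not a stopping point, then $d(r,\cdot)$ and $d(r',\cdot)$ differ on $B(y,L+4\delta)$ by the constant $d(r,q)-d(r',q)$, a multiple of $L$. So the levels shift by a multiple of $L$, and $T_r(y)=T_{r'}(y)\subset B(y,L+4\delta)$. By induction on time the stopped paths have the same law. This proves the claim.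

**Step 3: the functions $\varphi_r^u$.** The purpose is to put them into one finite-dimensional space. By (10) the claim applies to $X=F(a)$, $\mathcal R=Bk_2(a)$. By (11), the functions $\varphi_r^u|_{F(a)}$, $r\in Bk_2(a)$, lie in the space $\mathcal L'$ spanned by the finitely many functions $x\mapsto\Phi^\alpha(x)(y)$ on $F(a)$, where $\alpha$ runs over the germs of elements of $Bk_2(a)$ and $y$ over $B(q,2L)$.

**Step 4: the functions $D_{p,q}$, $p\in Bk_1(a)$.** The purpose is the same. Split $D_{p,q}=\sum_s[\beta_s(p,\cdot)-\beta_s(q,\cdot)]$ according to whether $s\in Bk_2(a)$.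

If $s\in Bk_2(a)$, each summand is a finite combination of functions $\varphi_s^u$, so it lies in $\mathcal L'$ on $F(a)$. At each $x$ only finitely many $s$ contribute. A finite-dimensional function space is closed under pointwise limits, since its elements are determined linearly by their values at finitely many points. So the sum over $s\in Bk_2(a)$ lies in $\mathcal L'$.

If $s\notin Bk_2(a)$, then $(s|z)_q>20\delta$, and (3) gives $(p|s)_q\le16\delta$ for all $p\in Bk_1(a)$. The claim with $X=Bk_1(a)$, $\mathcal R=G\setminus Bk_2(a)$ and (11) give $\varphi_s(p)=\sum_{y\in B(q,2L)}\Xi^\alpha(p)(y)\varphi_s(y)$, with a probability $\Xi^\alpha(p)$ depending on $s$ only through its germ $\alpha$. Hence $\beta_s(p,\cdot)=\sum_y\Xi^\alpha(p)(y)\beta_s(y,\cdot)$, and since $\sum_y\Xi^\alpha(p)(y)=1$,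
$$\sum_{s\notin Bk_2(a)}[\beta_s(p,\cdot)-\beta_s(q,\cdot)]=\sum_\alpha\sum_{y\in B(q,2L)}\Xi^\alpha(p)(y)\,\Theta^{\alpha,y},\qquad\Theta^{\alpha,y}=\sum_{\substack{s\notin Bk_2(a)\\\mathrm{germ}(s)=\alpha}}[\beta_s(y,\cdot)-\beta_s(q,\cdot)].$$
All sums are pointwise finite, and the finitely many functions $\Theta^{\alpha,y}$ do not depend on $p$. So $\mathcal L_a$ is contained in the span of $1$, $\mathcal L'$ and the $\Theta^{\alpha,y}|_{F(a)}$. $\square$

**Coordinates.** Choose $g_1^a,\dots,g_m^a\in\mathcal G_a$, $m=m(a)$, each of the form $\varphi_r^u$ ($r\in Bk_2(a)$) or $\kappa D_{p,q}$ ($p\in Bk_1(a)$, $\kappa>0$ constant), such that $1,g_1^a,\dots,g_m^a$ restrict to a basis of $\mathcal L_a$. Choose them for orbit representatives and translate, which is possible because the action on $\mathfrak A$ is free; so $g_i^{ha}(hx)=g_i^a(x)$. The $r,p$ that occur are at distance $\le C$ from $q$, and by Lemma 3(a) we may choose $\kappa$ such that $|g_i^a|\le1$ on all of $G$. Put $S_a=(g_1^a,\dots,g_m^a):G\to[-1,1]^m$.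 We shall use four properties.

$$\text{If }g=\gamma_0+\textstyle\sum\gamma_ig_i^a\text{ on }F(a),\text{ then }\sum_{i\ge0}|\gamma_i|\le C\sup_{F(a)}|g|.\tag{13}$$
This is equivalence of norms on the finite-dimensional space $\mathcal L_a$ of bounded functions; there are finitely many orbits.
$$|g_i^a(x)-g_i^a(x')|+|b_a(x)-b_a(x')|\le C\lambda_1^{(x|x')_q}\qquad(x,x'\in G).\tag{14}$$
For $\varphi_r^u$ this is Lemma 2, and for $\kappa D_{p,q}$ Lemma 3(c); the base points $r,p$ are within $C$ of $q$, which by (2) changes the Gromov product by at most $C$.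
$$p\in Bk_1(a)\ \Rightarrow\ D_{p,q}=\rho(p,q)+\gamma_0+\textstyle\sum\gamma_ig_i^a\text{ on }F(a),\quad\sum_{i\ge0}|\gamma_i|\le C.\tag{15}$$
Indeed, by (10) and Lemma 3(b), $|D_{p,q}-\rho(p,q)|\le C$ on $F(a)$; apply (13). Similarly, for $r\in Bk_2(a)$, $\varphi_r^u$ is on $F(a)$ an affine function of $S_a$ with coefficients bounded by $C$; we refer to this also as (15).
$$\text{If }Bk_2(a)\subset Bk_0(a'),\text{ then }g_i^a|_{F(a')}\in\mathcal L_{a'}.\tag{16}$$
With $a=(q,z)$, $a'=(q',z')$: this is clear for $\varphi_r^u$. For $D_{p,q}$ use $D_{p,q}=D_{p,q'}-D_{q,q'}$, where $p,q\in Bk_2(a)\subset Bk_0(a')\subset Bk_1(a')$.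

## 9. Bergman norms, chains and localization

**Definition.** Let $\Omega=\Omega_m=\{s\in\mathbb C^m:|s_i|<2\}$. The Bergman space $A^2(\Omega_m)$ is the Hilbert space of square integrable holomorphic functions on $\Omega_m$ (read $\mathbb C$ if $m=0$). Put $\mathcal A_a=A^2(\Omega_{m(a)})$.

Only finitely many $m$ occur. Averaging over polydiscs of radius $\frac14$ and Cauchy–Schwarz, then Cauchy's estimates, give
$$|H|\le C\|H\|\text{ on }\{|s_i|\le\tfrac74\},\qquad|\nabla H|\le C\|H\|\text{ on }\{|s_i|\le\tfrac32\},\qquad\|H\|\le C\sup_\Omega|H|.\tag{17}$$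
For $m=1$, for instance, the monomials $s^k$ are orthogonal with $\|s^k\|^2=\pi4^{k+1}/(k+1)$.

For $\varepsilon\in[0,1]$ put $\omega_q(x)=e^{-\varepsilon\rho(q,x)}\in(0,1]$, and for $a=(q,z)$
$$\Lambda_a^H(f)=f\big(b_aH(S_a)\omega_q\big),\quad\|f\|_a=\sup_{\|H\|_{\mathcal A_a}\le1}|\Lambda_a^H(f)|,\quad P_o(f)^2=\|f\|_{\ell^2}^2+\sum_{a\in\mathfrak A_o}\|f\|_a^2,$$
where $\mathfrak A_o=\{a:o\in Bk_0(a)\}$. Since $S_a$ takes values in $[-1,1]^m$, (17) gives $|b_aH(S_a)\omega_q|\le C\|H\|$. So $H\mapsto\Lambda_a^H(f)$ is an element of $\mathcal A_a^*$ depending linearly on $f$, and $\|\cdot\|_a$ is a Hilbertian seminorm. If $a=(q,z)\in\mathfrak A_o$ and $b_a(x)\neq0$, then by (9) and (3) $(o|x)_q\le11\delta$, so by (4) $q$ is within $14\delta$ of a geodesic from $o$ to $x$: for given $x$ there are at most $C(d(o,x)+1)$ such $a$. Hence $P_o(f)<\infty$. By equivariance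
$$\Lambda^H_{ga}(gf)=\Lambda^H_a(f),\quad\|gf\|_{ga}=\|f\|_a,\quad P_{go}(gf)=P_o(f),\quad(gf)(\omega_{go})=f(\omega_o).\tag{18}$$

The core of the proof is the analogue of the tree estimates.

**Proposition 5.** There is $C$ such that for all $o,w\in G$ and finitely supported $f$:
(i) for $\varepsilon\in(0,1]$: $\ P_w(f)^2\le C\big(P_o(f)^2+\varepsilon^{-1}|f(\omega_o)|^2\big)$ and $|f(\omega_w)|^2\le C\big(|f(\omega_o)|^2+\varepsilon P_o(f)^2\big)$;
(ii) for $\varepsilon=0$ and $\sum_xf(x)=0$: $\ P_w(f)\le C\,P_o(f)$.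

**Chains.** To use the contraction, we must move an atom forward by a fixed large distance. Fix an integer $n\ge4$, specified in (21). A *chain* from $c$ is $\mathbf u=(u_0=c,u_1,\dots,u_n)$ with $d(u_{i-1},u_i)=L$. Put $B_{\mathbf u}=\prod_{i=1}^nb_{(u_{i-1},u_i)}$, $t(\mathbf u)=a'=(q',z')=(u_{n-1},u_n)$, and $R_c=1-\sum_{\mathbf u\text{ from }c}B_{\mathbf u}$. By (9), summing over $u_n$, then $u_{n-1}$, and so on,
$$R_c(x)=\sum_{i=0}^{n-1}\ \sum_{(u_0,\dots,u_i)}\ \prod_{l=1}^ib_{(u_{l-1},u_l)}(x)\;1_{\{d(u_i,x)<L\}}\ \in[0,1],$$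
so $R_c$ vanishes outside $B(c,nL)$. In $\mathbb Z$ the only chains with $B_{\mathbf u}\not\equiv0$ are the two monotone ones, and $R_c=1_{\{|x-c|<nL\}}$.

**Lemma 6.** Let $B_{\mathbf u}\not\equiv0$, $a'=t(\mathbf u)$.
(i) If $(p|u_1)_{u_0}\le\frac L2+10\delta$, then $p\in Bk_0(a')$ and $d(p,q')\ge d(p,u_0)+900(n-2)\delta$. Also $u_0,\dots,u_{n-1}\in Bk_0(a')$.
(ii) If $p\in Bk_0(a')$ and $x,x'\in F(a')$, then $(p|x)_{q'}\le11\delta$ and $(x|x')_p\ge d(p,q')-12\delta$.
(iii) If $x\in F(a')$, then $(x|u_1)_{u_0}\ge L-4\delta$.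

*Proof.* The purpose is to see that chains go straight ahead, so that whatever is roughly behind the first step is strictly behind the last one. Let $B_{\mathbf u}(x_1)\ne0$. By (7), $(u_{i-1}|x_1)_{u_i}\le3\delta$ and $(x_1|u_{i+1})_{u_i}\ge L-3\delta$, so by (3) $(u_{i-1}|u_{i+1})_{u_i}\le4\delta$ for $1\le i\le n-1$.

(i) By (1), $(p|u_0)_{u_1}=L-(p|u_1)_{u_0}\ge\frac L2-10\delta$, hence $(p|u_2)_{u_1}\le5\delta$ by (3). If $(p|u_{i+1})_{u_i}\le5\delta$ and $i+2\le n$, then $(p|u_i)_{u_{i+1}}\ge L-5\delta$, hence $(p|u_{i+2})_{u_{i+1}}\le5\delta$ by (3). So $(p|u_{i+1})_{u_i}\le5\delta$ for $1\le i\le n-1$; in particular $(p|z')_{q'}\le5\delta$ and $p\in Bk_0(a')$. Since $d(p,u_{i+1})=d(p,u_i)+L-2(p|u_{i+1})_{u_i}$, we have $d(p,u_1)\ge d(p,u_0)-20\delta$ and $d(p,u_{i+1})\ge d(p,u_i)+L-10\delta$ for $i\ge1$. So $d(p,q')\ge d(p,u_0)-20\delta+990(n-2)\delta\ge d(p,u_0)+900(n-2)\delta$. For $u_i$ with $i\le n-2$ apply the first argument to the subchain starting at $u_i$ and $p=u_i$, where $(u_i|u_{i+1})_{u_i}=0$;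 $u_{n-1}=q'$ is trivial.

(ii) The first part is (3). Then $(x|q')_p=d(p,q')-(p|x)_{q'}\ge d(p,q')-11\delta$, likewise for $x'$, and the four-point inequality gives the second part.

(iii) $x_1\in F(a')$ by (9). By (i) and (ii) with $p=u_0$ and $n\ge4$, $(x|x_1)_{u_0}\ge1800\delta-12\delta>L$. Also $(x_1|u_1)_{u_0}\ge L-3\delta$. So $(x|u_1)_{u_0}\ge L-4\delta$. $\square$

**Localization.** This says when a test function is controlled by one term of $P_o$. *Let $B_{\mathbf u}\not\equiv0$, $a'=t(\mathbf u)$, $o\in Bk_0(a')$, and let $k$ be a function with $k=K(S_{a'})$ on $F(a')$, $K$ holomorphic on $\Omega$, $|K|\le\kappa$. Then*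
$$a'\in\mathfrak A_o\quad\text{and}\quad|f(B_{\mathbf u}\,k\,\omega_{q'})|\le C\kappa\|f\|_{a'}.\tag{19}$$
Indeed $B_{\mathbf u}=b_{a'}\prod_{i<n}\varphi_{u_{i-1}}^{u_i}$, and $b_{a'}=0$ off $F(a')$. By Lemma 6(i) and (15), the factors $\varphi_{u_{i-1}}^{u_i}$ are on $F(a')$ affine in $S_{a'}$ with bounded coefficients. So the left side is $|\Lambda_{a'}^H(f)|$ with $|H|\le C\kappa$ on $\Omega$, and $\|H\|\le C\kappa$ by (17).

**Weights.** We also need to change the weight. If $p\in Bk_0(a')$, then $\omega_p=\omega_{q'}e^{-\varepsilon D_{p,q'}}$, and by (15)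
$$\text{on }F(a'):\quad\omega_p/\omega_{q'}=e^{-\varepsilon\rho(p,q')}e^{-\varepsilon(\gamma_0+\sum\gamma_ig_i^{a'})}\ \text{ is holomorphic in }S_{a'}\text{ and bounded by }C\text{ on }\Omega,\tag{20}$$
because $\rho(p,q')\ge0$ and $|\gamma_0+\sum\gamma_is_i|\le C$ on $\Omega$.

**Choice of $n$.** Here the contraction is obtained. Let $a=(q,z)$, $a'=t(\mathbf u)$, $Bk_2(a)\subset Bk_0(a')$, $(q|u_1)_{u_0}\le\frac L2+10\delta$, $B_{\mathbf u}(x_1)\ne0$. Note $q\in Bk_2(a)\subset Bk_0(a')$. By (14) and Lemma 6(ii),(i), the oscillation of $g_i^a$ on $F(a')$ is at most $C\lambda_1^{d(q,q')}\le C\lambda_1^{900(n-2)\delta}$. By (16), $g_i^a-g_i^a(x_1)\in\mathcal L_{a'}$ on $F(a')$, and $x_1\in F(a')$. So (13) gives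
$$S_a=A(S_{a'})\text{ on }F(a'),\quad A(s)=S_a(x_1)+(\text{affine map with coefficients}\le C\lambda_1^{d(q,q')}),\quad A(\Omega)\subset\{|s_i|\le\tfrac32\},\tag{21}$$
where the last inclusion holds if $n$ is large enough, since the constants so far do not depend on $n$ and $S_a(x_1)\in[-1,1]^m$. Fix such an $n$.

**Local mass.** For $v\in G$, $R>0$, and given $f$ and $o$, let
$$M_R(v)^2=\sum_{a=(q,z)\in\mathfrak A_o,\ d(q,v)\le R}\|f\|_a^2+\sum_{d(x,v)\le R}|f(x)|^2,\qquad M=M_{(n+1)L},\quad M^+=M_{(n+1)L+26\delta}.$$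
Since balls have bounded cardinality,
$$\sum_{v\in\mathcal S}M^+(v)^2\le C\,P_o(f)^2\ \text{ for every set }\mathcal S\subset G,\qquad M(v)\le M^+(v')\text{ if }d(v,v')\le26\delta.\tag{22}$$

## 10. Atoms that are not turned around

We begin the proof of Proposition 5. Let $o,w,f$ be given, $a=(q,z)\in\mathfrak A_w$, and $h=b_aH(S_a)\omega_q$ with $\|H\|\le1$; then $|h|\le C$. We must bound $|f(h)|$ uniformly in $H$ and sum the squares over $a$. As in the tree, atoms of $\mathfrak A_w$ are of two types.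

**Type I: $(o|z)_q\le L/2$.** The purpose is to bound such $\|f\|_a$ by the terms of $P_o$ near $q$. Write $h=\sum_{\mathbf u}B_{\mathbf u}h+R_qh$ with chains from $q$. The last term contributes at most $C\sum_{x\in B(q,nL)}|f(x)|\le CM(q)$.

Consider a chain with $B_{\mathbf u}b_a\not\equiv0$; the others contribute $0$. At a point where $B_{\mathbf u}b_a\neq0$, (9) says that $z$ and $u_1$ both have product $\ge L-3\delta$ with this point at $q$. So $(z|u_1)_q\ge L-4\delta$. For $p\in Bk_2(a)\cup\{o\}$ we have $(p|z)_q\le\frac L2$, so by (3) $(p|u_1)_q\le\frac L2+\delta$, and Lemma 6(i) gives $Bk_2(a)\cup\{o\}\subset Bk_0(a')$. Now on $F(a')$ each factor of $h=b_aH(S_a)\omega_q$ can be rewritten: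

- $H(S_a)=(H\circ A)(S_{a'})$ by (21), where $(q|u_1)_{u_0}=0$; and $|H\circ A|\le C$ on $\Omega$ by (17).
- $b_a=\varphi_q^z$ with $q\in Bk_0(a')$ is affine in $S_{a'}$ with bounded coefficients, by (15).
- $\omega_q=\omega_{q'}\cdot(\text{holomorphic in }S_{a'},\ \le C)$ by (20).

By (19), $|f(B_{\mathbf u}h)|\le C\|f\|_{a'}$, with $a'\in\mathfrak A_o$ and $d(q,q')\le(n-1)L$. There are at most $V(L)^n$ chains. Hence $\|f\|_a\le CM(q)$, and since each $q$ carries at most $V(L)$ atoms, (22) gives
$$\sum_{\text{type I}}\|f\|_a^2\le C\,P_o(f)^2.\tag{23}$$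

## 11. Cutting along a geodesic to $o$

For the remaining atoms we imitate (6).

**Cut-offs.** Let $q\in G$ with $D=d(q,o)>9\delta$. Let $c_0=q,\dots,c_D=o$ be a geodesic, $J=D-9\delta\ge1$, and for $0\le j\le J$
$$\psi_j=\sum_{u\in B(c_j,L),\ (u|o)_{c_j}\le10\delta}\varphi_{c_j}^u\in[0,1];\qquad\chi_j=\psi_{j+1}-\psi_j\quad(0\le j<J).$$
So $\psi_j(x)$ says how surely $x$ is seen from $c_j$ in a direction other than that of $o$. Let $u\in\operatorname{supp}\varphi_{c_j}(x)$; by (7) $u=x$ or $(x|u)_{c_j}\ge L-3\delta$. If $(x|o)_{c_j}\le9\delta$, (3) gives $(u|o)_{c_j}\le10\delta$ for all such $u$, so $\psi_j(x)=1$. If some such $u$ has $(u|o)_{c_j}\le10\delta$, (3) gives $(x|o)_{c_j}\le11\delta$; so $\psi_j(x)=0$ if $(x|o)_{c_j}>11\delta$. As $(x|o)_{c_J}\le d(o,c_J)=9\delta$, $\psi_J\equiv1$. By (2), passing from $c_j$ to $c_{j+1}$ changes $(x|o)$ by at most $1\le\delta$. So $\chi_j(x)\neq0$ implies $8\delta<(x|o)_{c_j}\le12\delta$, and then, since $(q|o)_{c_j}=0$ by (5), (3) gives $(x|q)_{c_j}\le\delta$.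

**Chains from $c_j$.** Let $0\le j<J$, $B_{\mathbf u}(x_1)\chi_j(x_1)\ne0$ with $u_0=c_j$. Since $(x_1|u_1)_{c_j}\ge L-3\delta$, (3) and (2) give
$$(o|u_1)_{c_j}\le13\delta,\qquad(q|u_1)_{c_j}\le2\delta,\qquad(c_{j+1}|u_1)_{c_j}\le1.\tag{24}$$
So $o,q,c_j,c_{j+1}\in Bk_0(a')$ by Lemma 6(i), and by (15) $\chi_j$ is on $F(a')$ affine in $S_{a'}$ with bounded coefficients. By Lemma 6(iii), $(x|u_1)_{c_j}\ge L-4\delta$ on $F(a')$, so by (3)
$$(q|x)_{c_j}\le3\delta\qquad\text{for }x\in F(a').\tag{25}$$

**Lemma 7.** Let $e_j=e^{-\varepsilon\rho(q,c_j)}\le e^{-\varepsilon j}$ and $\theta_j=f(\psi_j\omega_{c_j})$. For $0\le j_1<J$,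
$$\sum_{j=j_1}^{J-1}f(\chi_j\omega_q)=-e_{j_1}\theta_{j_1}+E,\qquad|E|\le Ce^{-\varepsilon D}|f(\omega_o)|+C\varepsilon\sum_{j=j_1}^De^{-\varepsilon j}M(c_j),$$
and $|\theta_j|\le CM(c_j)$ for $0\le j\le J$.

*Proof.*

**Step 1: bound for $\theta_j$.** This controls each piece by the norm. Let $u$ occur in $\psi_j$. If $d(c_j,u)=L$, then $(c_j,u)\in\mathfrak A_o$ and $|f(\varphi_{c_j}^u\omega_{c_j})|=|\Lambda^1_{(c_j,u)}(f)|\le C\|f\|_{(c_j,u)}$. If $d(c_j,u)<L$, then $\varphi_{c_j}^u$ is the indicator of $\{u\}$ and the contribution is at most $|f(u)|$. There are at most $V(L)$ such $u$, so $|\theta_j|\le CM(c_j)$.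

**Step 2: changing the weight from $c_{j+1}$ to $c_j$.** The aim is $f(\psi_{j+1}\omega_{c_j})=\theta_{j+1}+O(\varepsilon M(c_{j+1}))$. We have $\omega_{c_j}-\omega_{c_{j+1}}=\omega_{c_{j+1}}(e^{-\varepsilon D_{c_j,c_{j+1}}}-1)$ with $|D_{c_j,c_{j+1}}|\le C$ by Lemma 3(a). For an atom $a'=(c_{j+1},u)$, $c_j\in Bk_1(a')$ since $(c_j|u)_{c_{j+1}}\le1$. So $D_{c_j,c_{j+1}}\in\mathcal L_{a'}$ on $F(a')$, and by (13) it is there an affine function of $S_{a'}$ with bounded coefficients. The bracket is thus a holomorphic function of $S_{a'}$ bounded on $\Omega$ by $C\varepsilon$, since $|e^{-\varepsilon v}-1|\le\varepsilon|v|e^{\varepsilon|v|}$. Now argue as in Step 1: for the $u$ occurring in $\psi_{j+1}$ at distance $L$ from $c_{j+1}$ the error is $|\Lambda_{a'}^H(f)|$ with $|H|\le C\varepsilon$ and $a'\in\mathfrak A_o$; for the others it is at most $C\varepsilon|f(u)|$.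

In the same way, using $\sum_{u\in B(o,L)}\varphi_o^u=1$, the atoms $(o,u)\in\mathfrak A_o$, the bound $(p|u)_o\le9\delta$, i.e. $p\in Bk_1((o,u))$, and $|D_{p,o}|\le C$, we get
$$f(\omega_p)=f(\omega_o)+O(\varepsilon M(o))\qquad\text{if }d(p,o)\le9\delta.\tag{26}$$

**Step 3: changing the weight from $q$ to $c_j$.** Here the error functions of Section 5 are absorbed. The aim is $f(\chi_j\omega_q)=e_jf(\chi_j\omega_{c_j})+O(\varepsilon e_jM(c_j))$. We have
$$\omega_q-e_j\omega_{c_j}=e_j\omega_{c_j}\big(e^{-\varepsilon(D_{q,c_j}-\rho(q,c_j))}-1\big).$$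
By Lemma 3(b), $|D_{q,c_j}-\rho(q,c_j)|\le C$ wherever $(q|x)_{c_j}\le50\delta$. This covers $\{\chi_j\ne0\}$, where the product is $\le\delta$, and by (25) it covers $F(a')$ for the chains with $B_{\mathbf u}\chi_j\not\equiv0$. For such a chain, $D_{q,c_j}=D_{q,q'}-D_{c_j,q'}\in\mathcal L_{a'}$ on $F(a')$. So by (13) the bracket is holomorphic in $S_{a'}$ and bounded by $C\varepsilon$ on $\Omega$. Also $\omega_{c_j}=\omega_{q'}\cdot(\text{holomorphic in }S_{a'},\le C)$ by (20), and $\chi_j$ is affine in $S_{a'}$. Multiply by $1=\sum_{\mathbf u}B_{\mathbf u}+R_{c_j}$. By (19) each chain contributes at most $C\varepsilon e_j\|f\|_{a'}$ with $a'\in\mathfrak A_o$, $d(q',c_j)\le(n-1)L$. The $R_{c_j}$-term is at most $C\varepsilon e_j\sum_{x\in B(c_j,nL)}|f(x)|$. The sum is $O(\varepsilon e_jM(c_j))$.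

**Step 4: summation by parts.** This produces the cancellation seen in (6). Since $\chi_j=\psi_{j+1}-\psi_j$, Steps 2 and 3 give
$$f(\chi_j\omega_q)=e_j(\theta_{j+1}-\theta_j)+O\big(\varepsilon e_j(M(c_j)+M(c_{j+1}))\big),$$
and
$$\sum_{j=j_1}^{J-1}e_j(\theta_{j+1}-\theta_j)=e_{J-1}\theta_J-e_{j_1}\theta_{j_1}+\sum_{j=j_1+1}^{J-1}(e_{j-1}-e_j)\theta_j.$$
By Lemma 3(a) and symmetry of $\rho$, $|e_{j-1}-e_j|\le C\varepsilon e_j$, and $|\theta_j|\le CM(c_j)$; also $e_j\le e^{-\varepsilon j}\le Ce^{-\varepsilon(j+1)}$. Finally $\theta_J=f(\omega_{c_J})$ because $\psi_J\equiv1$, and $d(c_J,o)=9\delta$, so $|\theta_J|\le|f(\omega_o)|+C\varepsilon M(c_D)$ by (26), while $e_{J-1}\le e^{-\varepsilon(D-9\delta-1)}\le Ce^{-\varepsilon D}$. Collecting terms gives the bound for $E$. $\square$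

## 12. Atoms that are turned around

**Type II: $(o|z)_q>L/2$.** Here $a\in\mathfrak A_w$ points from $w$ towards $o$. Since $(w|z)_q\le10\delta$, (3) gives $(o|w)_q\le11\delta$; and $D=d(q,o)>500\delta$. Use the decomposition of Section 11 for this $q$, and let $j_0=250\delta<J$. If $b_a(x)\ne0$, then $(x|z)_q\ge L-3\delta$, so $(x|o)_q\ge\frac L2-\delta$, so by (2) $(x|o)_{c_{j_0}}\ge249\delta$ and $\psi_{j_0}(x)=0$. Hence $h=(\psi_J-\psi_{j_0})h=\sum_{j=j_0}^{J-1}\chi_jh$. Put $c_a=b_a(o)H(S_a(o))$, so $|c_a|\le C$.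

**Step 1: freezing the test function.** Far along the geodesic, $b_aH(S_a)$ is close to its value at $o$. We claim
$$\big|f\big(\chi_j(b_aH(S_a)-c_a)\omega_q\big)\big|\le C\lambda_1^jM(c_j)\qquad(j_0\le j<J).\tag{27}$$
Multiply again by $1=\sum_{\mathbf u}B_{\mathbf u}+R_{c_j}$, with chains from $c_j$.

*The $R_{c_j}$-part.* Where $\chi_j(x)\ne0$, $(x|c_j)_q=j-(x|q)_{c_j}\ge j-\delta$ and $(o|c_j)_q=j$, so $(x|o)_q\ge j-2\delta$. By (14) and (17), $|b_a(x)H(S_a(x))-c_a|\le C\lambda_1^j$. Since $R_{c_j}$ lives on $B(c_j,nL)$, this part is $\le C\lambda_1^jM(c_j)$.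

*The chains.* Let $B_{\mathbf u}(x_1)\chi_j(x_1)\ne0$. First, observers behind $a$ are behind $a'$. If $p\in Bk_2(a)$, then $(p|z)_q\le20\delta$ and $(o|z)_q>500\delta$, so $(p|o)_q\le21\delta$ by (3). As $(o|c_j)_q=j\ge250\delta$, again by (3) $(p|c_j)_q\le22\delta$, so $(p|q)_{c_j}=j-(p|c_j)_q\ge228\delta$. With $(q|u_1)_{c_j}\le2\delta$ from (24), (3) gives $(p|u_1)_{c_j}\le3\delta$. So $Bk_2(a)\cup\{o,q,c_j,c_{j+1}\}\subset Bk_0(a')$ by Lemma 6(i), and (21) applies: $S_a=A(S_{a'})$ on $F(a')$ and $A(\Omega)\subset\{|s_i|\le\frac32\}$.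

Next, $A$ is close to a constant. By Lemma 6(i) $d(q,q')\ge d(q,c_j)=j$, and by (14) and $(x_1|o)_q\ge j-2\delta$ we have $|S_a(x_1)-S_a(o)|\le C\lambda_1^j$. So $|A(s)-S_a(o)|\le C\lambda_1^j$ on $\Omega$. By the gradient bound in (17) on the convex set $\{|s_i|\le\frac32\}$, $|H(A(s))-H(S_a(o))|\le C\lambda_1^j$ on $\Omega$. Further, by (25), $(x|c_j)_q=j-(x|q)_{c_j}\ge j-3\delta$ on $F(a')$, so $(x|o)_q\ge j-4\delta$ there. Since $q\in Bk_0(a')$, $b_a-b_a(o)=\varphi_q^z-b_a(o)$ lies in $\mathcal L_{a'}$ on $F(a')$, and by (14), (13) it is there an affine function of $S_{a'}$ with coefficients $\le C\lambda_1^j$. Thus on $F(a')$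
$$b_aH(S_a)-c_a=(b_a-b_a(o))H(S_a)+b_a(o)\big(H(S_a)-H(S_a(o))\big)$$
is a holomorphic function of $S_{a'}$ bounded by $C\lambda_1^j$ on $\Omega$. The factors $\chi_j$ and $\omega_q/\omega_{q'}$ are holomorphic in $S_{a'}$ and bounded by $C$, by (15) and (20). Now (19) bounds each chain term by $C\lambda_1^j\|f\|_{a'}$, and (27) follows.

**Step 2: one estimate for each atom.** From $f(h)=\sum_{j=j_0}^{J-1}f\big(\chi_j(b_aH(S_a)-c_a)\omega_q\big)+c_a\sum_{j=j_0}^{J-1}f(\chi_j\omega_q)$, (27) and Lemma 7 with $j_1=j_0$ we get, for all $\|H\|\le1$,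
$$|f(h)|\le C\sum_{j=0}^D(\lambda_1^j+\varepsilon e^{-\varepsilon j})M(c_j)+CM(c_{j_0})+Ce^{-\varepsilon D}|f(\omega_o)|.\tag{28}$$

**Step 3: all geodesics run along one.** The purpose is to make (28) a convolution. Let $\gamma$ be a geodesic from $o$ to $w$. By (1), $(q|w)_o=D-(o|w)_q\ge D-11\delta$, so $D\le d(o,w)+11\delta$. For $k=D-j=d(o,c_j)$ and $k'=\min(k,d(o,w))\ge k-11\delta$ we have $(c_j|q)_o=k$, $(q|w)_o\ge k-11\delta$, $(w|\gamma(k'))_o=k'$. So $(c_j|\gamma(k'))_o\ge k-13\delta$ and $d(c_j,\gamma(k'))=k+k'-2(c_j|\gamma(k'))_o\le26\delta$. Hence by (22) $M(c_j)\le M_*(D-j)$, where $M_*(k):=M^+(\gamma(\min(k,d(o,w))))$. Since at most $11\delta+1$ indices share the endpoint $w$, (22) gives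
$$\sum_{0\le k\le d(o,w)+11\delta}M_*(k)^2\le CP_o(f)^2 .$$

**Step 4: summation.** By (4), the $q$ with $(o|w)_q\le11\delta$ are within $14\delta$ of $\gamma$, so for each $i$ boundedly many of them have $d(q,o)=i$, and each carries at most $V(L)$ atoms. By (28) each such atom satisfies
$$\|f\|_a\le C\sum_{j=0}^i(\lambda_1^j+\varepsilon e^{-\varepsilon j})M_*(i-j)+CM_*(i-j_0)+Ce^{-\varepsilon i}|f(\omega_o)|.$$
We have $\sum_j(\lambda_1^j+\varepsilon e^{-\varepsilon j})\le C$ for all $\varepsilon\in[0,1]$, and $\sum_{i\ge0}e^{-2\varepsilon i}\le2/\varepsilon$ for $\varepsilon\in(0,1]$. Young's inequality gives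
$$\sum_{\text{type II}}\|f\|_a^2\le C\big(P_o(f)^2+\varepsilon^{-1}|f(\omega_o)|^2\big)\qquad(\varepsilon>0).$$
For $\varepsilon=0$ and $\sum f=0$ we have $f(\omega_o)=\sum f=0$, and the bound is $CP_o(f)^2$. With (23) and $\|f\|_{\ell^2}\le P_o(f)$ this proves the statements on $P_w$ in Proposition 5.

**Step 5: the term $f(\omega_w)$, $\varepsilon>0$.** This is the second half of (i). If $d(w,o)\le9\delta$, (26) gives $|f(\omega_w)|\le|f(\omega_o)|+C\varepsilon P_o(f)$, and $\varepsilon^2\le\varepsilon$. Otherwise apply Section 11 and Lemma 7 with $q=w$, $j_1=0$. Since $1=\psi_J=\psi_0+\sum_{j<J}\chi_j$ and $c_0=w$, $f(\omega_w)=\theta_0-e_0\theta_0+E$, and $0\le1-e_0\le\varepsilon\rho(e,e)\le C\varepsilon$. So, with $|\theta_0|\le CM(c_0)$ and by Cauchy–Schwarz,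
$$|f(\omega_w)|\le C|f(\omega_o)|+C\varepsilon\sum_{j=0}^De^{-\varepsilon j}M(c_j)\le C|f(\omega_o)|+C\varepsilon\cdot\varepsilon^{-1/2}P_o(f).$$
Squaring finishes the proof of Proposition 5. $\square$

## 13. The representations $\pi_\varepsilon$

**Proof of Theorem A.** Let $\varepsilon\in(0,1]$ and, for finitely supported $f$, $N_o(f)^2=|f(\omega_o)|^2+\varepsilon P_o(f)^2$. This is a Hilbertian norm. By Proposition 5(i), $N_w\le CN_o$ with $C$ independent of $\varepsilon,o,w$. Let $\mathfrak h_\varepsilon$ be the completion of $\mathbb C[G]$ (the finitely supported functions) for $N_e$, and $\pi_\varepsilon(g)f=gf$.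

**Part 1.** We check uniform boundedness. By (18), $N_e(gf)=N_{g^{-1}}(f)\le CN_e(f)$. So $\pi_\varepsilon(g)$ extends to $\mathfrak h_\varepsilon$ with norm $\le C$, and $\pi_\varepsilon$ is a representation.

**Part 2.** We exhibit the almost invariant vectors. Let $\xi_\varepsilon=\delta_e$. No $a=(q,z)\in\mathfrak A_e$ has $b_a(e)\ne0$, since by (9) this would force $L-3\delta\le(e|z)_q\le10\delta$. So $\|\delta_e\|_a=0$ for $a\in\mathfrak A_e$, $N_e(\delta_e)^2=e^{-2\varepsilon\rho(e,e)}+\varepsilon$, and $e^{-2\rho(e,e)}\le N_e(\delta_e)^2\le2$. The functional $f\mapsto f(\omega_e)$ has norm $\le1$; let $\eta_\varepsilon$ represent it. Then $\langle\pi_\varepsilon(g)\xi_\varepsilon,\eta_\varepsilon\rangle=\omega_e(g)=e^{-\varepsilon\rho(e,g)}$. Finally, at most $C(|g|+1)$ atoms $a\in\mathfrak A_e$ have $b_a(g)\ne0$ (Section 9), and $\|\delta_g\|_a\le C$, so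
$$N_e(\delta_g-\delta_e)^2\le\varepsilon^2|\rho(e,g)-\rho(e,e)|^2+2\varepsilon+C\varepsilon(|g|+1)\to0\qquad(\varepsilon\to0).$$

**Part 3.** We show that invariance under an infinite subgroup $\Gamma$ kills all coordinates. The space $\mathfrak h_\varepsilon$ embeds isometrically in $\mathbb C\oplus\ell^2(G)\oplus\bigoplus_{a\in\mathfrak A_e}\mathcal A_a^*$, with weights $1,\sqrt\varepsilon,\sqrt\varepsilon$. So $\xi\in\mathfrak h_\varepsilon$ is $0$ if the continuous extensions of the functionals $f\mapsto f(\omega_e)$, $f\mapsto f(x)$ ($x\in G$) and $\Lambda_a^H$ ($a\in\mathfrak A_e$, $H\in\mathcal A_a$) vanish at $\xi$. Let $\xi$ be $\Gamma$-invariant.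

For the first coordinate let $\lambda_g(f)=f(\omega_g)=(g^{-1}f)(\omega_e)$. Then $|\lambda_g(f)|\le N_g(f)\le CN_e(f)$, and $\lambda_g(\xi)=\lambda_e(\pi_\varepsilon(g^{-1})\xi)=\lambda_e(\xi)$ for $g\in\Gamma$. Let $g$ run to infinity in $\Gamma$, i.e. through a sequence of distinct elements. Then $\omega_g(x)\le e^{-\varepsilon d(g,x)}\to0$ for each $x$, so $\lambda_g\to0$ pointwise on $\mathbb C[G]$. By uniform boundedness and density, $\lambda_g(\xi)\to0$. So $\lambda_e(\xi)=0$.

For an atom $a=(q,z)\in\mathfrak A_e$ and $g\in\Gamma$, (18) gives $\Lambda_a^H(\xi)=\Lambda_{ga}^H(\pi_\varepsilon(g)\xi)=\Lambda_{ga}^H(\xi)$. Since $ga\in\mathfrak A_g$, $|\Lambda_{ga}^H(f)|\le\|H\|P_g(f)\le\|H\|\varepsilon^{-1/2}N_g(f)\le C\|H\|\varepsilon^{-1/2}N_e(f)$. Also $\Lambda_{ga}^H\to0$ pointwise on $\mathbb C[G]$ as $g\to\infty$ in $\Gamma$, since $|b_{ga}H(S_{ga})|\le C\|H\|$ and $\omega_{gq}(x)\le e^{-\varepsilon d(gq,x)}\to0$. As before $\Lambda_a^H(\xi)=0$.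

Finally, the map from $\mathfrak h_\varepsilon$ to the $\ell^2(G)$-component is $G$-equivariant, so this component of $\xi$ is a $\Gamma$-invariant vector of $\ell^2(G)$. It is constant on the cosets $\Gamma x$, which are infinite, hence it is $0$. So $\xi=0$. $\blacksquare$

With the deduction in Section 2, the Corollary is proved, and there is no infinite hyperbolic group with property $(\mathbf T_{[\mathcal H]})$.

## 14. The case $\varepsilon=0$: a proper affine action

**Proof of Theorem B.** Take $\varepsilon=0$, so $\omega\equiv1$. By Proposition 5(ii) and (18), $P_e$ is a Hilbertian norm on $\mathbb C[G]_0=\{f:\sum f=0\}$ with $P_e(gf)=P_{g^{-1}}(f)\le CP_e(f)$. Let $\pi_0$ be the resulting uniformly bounded representation on the completion, and $Z(g)=\delta_g-\delta_e$. This is a cocycle: $Z(gh)=(\delta_{gh}-\delta_g)+(\delta_g-\delta_e)=\pi_0(g)Z(h)+Z(g)$.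

**Upper bound.** We count the atoms that see $g$. As in Part 2 above, $\|\delta_e\|_a=0$ for $a\in\mathfrak A_e$, and at most $C(|g|+1)$ of these atoms have $b_a(g)\ne0$. So $P_e(Z(g))^2\le2+C(|g|+1)$.

**Lower bound.** We show that each point of a geodesic contributes a fixed amount. Let $q$ be on a geodesic from $e$ to $g$ with $d(q,g)\ge L$. If $b_{(q,z)}(g)>0$, then $(g|z)_q\ge L-3\delta$, and $(e|g)_q=0$ gives $(e|z)_q\le\delta$ by (3). So $(q,z)\in\mathfrak A_e$, and $b_{(q,z)}(e)=0$. Testing with $H=1$, $\|Z(g)\|_{(q,z)}\ge C^{-1}|\Lambda^1_{(q,z)}(Z(g))|=C^{-1}b_{(q,z)}(g)$. By (9) the numbers $b_{(q,z)}(g)$, $z\in S(q,L)$, sum to $1$ and at most $V(L)$ of them are nonzero, so the sum of their squares is at least $1/V(L)$. Thus each such $q$ contributes at least $C^{-1}$ to $P_e(Z(g))^2$, and there are at least $|g|-L$ such $q$. Together with $\|Z(g)\|_{\ell^2}^2=2$ for $g\neq e$, this gives $P_e(Z(g))^2\ge C^{-1}|g|$.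

**The affine action.** It remains to read off the last sentence of Theorem B. The maps $v\mapsto\pi_0(g)v+Z(g)$ form an affine action, each map is Lipschitz with constant $\sup_g\|\pi_0(g)\|<\infty$, and $\|\pi_0(g)v+Z(g)\|\ge\|Z(g)\|-C\|v\|\to\infty$ as $|g|\to\infty$, uniformly for $v$ in bounded sets. For a finite hyperbolic group the trivial action is metrically proper. $\blacksquare$
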